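# Maximal emulators with stable$\uparrow$: grow the order first, choose the integers last

## A tower of blocks with shift maps

Here is the object everything happens on. Let
$$D=\{(\beta,\eta,q):\ \beta<\omega_1,\ \eta\le\beta,\ q\in\mathbb Q\cap[0,1)\},$$
ordered lexicographically ($\beta$ and $\eta$ are ordinals). Cut it into blocks:
$$B_\beta=\{(\beta,\eta,q)\in D\},\qquad d_\beta=(\beta,0,0)=\min B_\beta,\qquad D_\beta=\{x\in D:x<d_\beta\}=\bigcup_{\alpha<\beta}B_\alpha .$$
For $\alpha<\beta<\omega_1$ define the **shift map** $\sigma_{\alpha\beta}:D_{\alpha+1}\to D_{\beta+1}$, which fixes everything below block $\alpha$ and lifts block $\alpha$ into block $\beta$: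
$$\sigma_{\alpha\beta}(x)=x\ \ (x\in D_\alpha),\qquad \sigma_{\alpha\beta}(\alpha,\eta,q)=(\beta,\eta,q).$$

We shall use these facts.

1. $D$ is dense. If $(\beta,\eta,q)<(\beta',\eta',q')$ have different first or second entries, then $(\beta,\eta,q'')$ with $q<q''<1$ lies between them. If they differ only in the third entry, take $q''$ between $q$ and $q'$.
2. $D$ has least element $d_0$. For $1\le\beta<\omega_1$ the initial segment $D_\beta$ is countable and has no maximum, since $(\alpha,\eta,q)<(\alpha,\eta,\tfrac{q+1}2)$. Also $D_{\beta+1}=D_\beta\cup B_\beta$, and $D_\lambda=\bigcup_{\alpha<\lambda}D_\alpha$ for limit $\lambda$.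
3. $\sigma_{\alpha\beta}$ preserves order, $\sigma_{\alpha\beta}(d_\alpha)=d_\beta$, and $\sigma_{\alpha'\beta}\circ\sigma_{\alpha\alpha'}=\sigma_{\alpha\beta}$ for $\alpha<\alpha'<\beta$.
4. If $\alpha<\beta$, every value of $\sigma_{\alpha\beta}$ is $<(\beta,\beta,0)\in D_{\beta+1}$, because the lifted points have second entry $\eta\le\alpha<\beta$. So there is room at the top of block $\beta$ above all material lifted from earlier blocks. This is the reason for the middle entry $\eta$.

What is the tower for? Choose any $1\le\gamma_1<\dots<\gamma_m<\omega_1$ and put $M=D_{\gamma_m}\cup\{d_{\gamma_m}\}$. This is a countable dense linear order with a least and a greatest element. The consecutive open intervals cut out by $d_0<d_{\gamma_1}<\dots<d_{\gamma_m}$ are nonempty countable dense orders without endpoints. By Cantor's theorem, applied to each interval, there is an order isomorphism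
$$M\to\mathbb Q\cap[0,m],\qquad d_0\mapsto 0,\quad d_{\gamma_i}\mapsto i. \tag{1}$$
We are going to be asked for a set of rational tuples whose membership does not change when certain integer coordinates are replaced by other integers. The plan is to grow a set of tuples along $D$ without knowing which points will be the integers. There are $\omega_1$ candidates $d_\gamma$, and the integers $1,\dots,m$ are selected among them at the very end.

## Emulators, maximal emulators and stable$\uparrow$

For $m\ge1$ let $Q[0,m]$ be the set of rationals in $[0,m]$. Tuples $x,y$ of the same length $n$ are **order equivalent**, written $x\approx y$, if $x_i<x_j\leftrightarrow y_i<y_j$ for all $i,j\le n$. A pair of $k$-tuples is read as a $2k$-tuple.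

**Definition (emulator).** For $E\subseteq\mathbb Q^k$, a set $S\subseteq Q[0,m]^k$ is an *emulator* of $E$ if every element of $S^2$ is order equivalent to an element of $E^2$. It is a *maximal emulator* if it is not a proper subset of any emulator of $E$ contained in $Q[0,m]^k$.

So every pair from $S$ must look, in order, like some pair from $E$. Maximal emulators always exist by Zorn's lemma. The problem is to find one with a symmetry.

**Definition (stable$\uparrow$).** $S\subseteq Q[0,k]^k$ is *stable$\uparrow$* if for every $0\le i\le k$, all $p_1,\dots,p_i\in Q[0,k]$, and all strictly increasing sequences $n_{i+1}<\dots<n_k$ and $m_{i+1}<\dots<m_k$ from $\{1,\dots,k\}$ whose terms are all strictly greater than each of $p_1,\dots,p_i$,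
$$(p_1,\dots,p_i,n_{i+1},\dots,n_k)\in S\ \leftrightarrow\ (p_1,\dots,p_i,m_{i+1},\dots,m_k)\in S .$$

**MES$[k]$ with stable$\uparrow$** is the statement: every finite subset of $Q[0,k]^k$ has a maximal emulator (in $Q[0,k]^k$) that is stable$\uparrow$.

The document "Tangible Mathematical Incompleteness of ZFC" states the belief, not as a proved result, that it is more likely than not that MES$[3]$ with stable$\uparrow$ cannot be proved in ZFC. It is quoted as known that MES$[3]$ with stable$\uparrow$ is provable in ZFC + "there exists a subtle cardinal". A cardinal $\kappa$ is *subtle* if for every closed unbounded $C\subseteq\kappa$ and every sequence $(A_\alpha:\alpha<\kappa)$ with $A_\alpha\subseteq\alpha$ there are $\alpha<\beta$ in $C$ with $A_\alpha=A_\beta\cap\alpha$. We shall prove MES$[3]$ with stable$\uparrow$ in ZFC, with no large cardinal and no consistency assumption. So the conjecture "MES$[3]$ with stable$\uparrow$ is not provable in ZFC" is false.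

Let us see what is asked for $k=3$.

* For $i=2$: $(p_1,p_2,n)$ for the integers $n\in\{1,2,3\}$ above $p_1,p_2$ are all in $S$ or all out.
* For $i=1$ and $p<1$: the tuples $(p,1,2)$, $(p,1,3)$, $(p,2,3)$ are all in or all out. For $1\le p<2$ only $(p,2,3)$ remains and nothing is asked.
* For $i=0$ the only sequence is $(1,2,3)$, and for $i=3$ nothing moves.

It pays to prove a more symmetric statement. For $x,y\in Q[0,m]^k$ call $(x,y)$ a **shift pair** with moved set $J\subseteq\{1,\dots,k\}$ if

* $x_i=y_i$ for $i\notin J$;
* $x_i,y_i\in\{1,\dots,m\}$ for $i\in J$;
* $(x_i)_{i\in J}$ and $(y_i)_{i\in J}$ are order equivalent;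
* every $x_i,y_i$ with $i\in J$ is strictly greater than every $x_l$ with $l\notin J$.

The moved coordinates may sit in any positions and any order, with repetitions. For instance, with $k=4$ and $m=3$, $x=(\tfrac12,1,3,1)$ and $y=(\tfrac12,2,3,2)$ form a shift pair with $J=\{2,3,4\}$ and two moved values, $1,3$ becoming $2,3$. For every shift pair, $x\approx y$.

**Theorem B (ZFC).** Let $k,m\ge1$ and let $E\subseteq\mathbb Q^k$ be any set. There is a maximal emulator $S\subseteq Q[0,m]^k$ of $E$ such that $x\in S\leftrightarrow y\in S$ for every shift pair $(x,y)$ with moved set $J$ satisfying: (i) $\{x_i:i\in J\}$ has at most two elements, or (ii) $J=\{1,\dots,k\}$.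

**Theorem A (ZFC).** MES$[3]$ with stable$\uparrow$ holds.

**Theorem A from Theorem B.** Take $k=m=3$. In the definition of stable$\uparrow$, $i=3$ is vacuous. For $i=2$ and $i=1$ the two tuples form a shift pair with one, respectively two, moved values, so (i) applies. For $i=0$ both sequences are $(1,2,3)$. $\square$

## Dimension two by hand

For $k=1$ there is nothing to check, since the only integer allowed is $1$. For $k=2$ the condition reads: $(p,1)\in S\leftrightarrow(p,2)\in S$ for all $p<1$. Three small sets $E$ show the range of behavior.

* $E=\{(0,1)\}$. The only pair is $((0,1),(0,1))$, so an emulator has at most one element, of the form $(x,y)$ with $x<y$. The maximal emulators are the singletons. Enumerating $Q[0,2]^2$ and adding whatever fits may produce $\{(0,1)\}$, which is not stable$\uparrow$: it omits $(0,2)$. But $\{(\tfrac12,\tfrac34)\}$ is stable$\uparrow$.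
* $E=\{(0,2),(1,2)\}$. Two different elements of an emulator must share their second coordinate. The maximal emulators are $\{(x,c):x<c\}$ with $0<c\le2$. They are stable$\uparrow$ exactly when $c\notin\{1,2\}$: for $c=1$ the set has $(0,1)$ but not $(0,2)$, and for $c=2$ the reverse.
* $E=\{(0,1),(0,2)\}$. Now the first coordinate is shared. The maximal emulators are $\{(a,y):a<y\le2\}$ with $a<2$, and all are stable$\uparrow$: for $p<1$, $(p,1)$ and $(p,2)$ both belong exactly when $p=a$.

So blind greed fails. In the second example we should commit early to a $c$ that is not an integer. That means using, wherever possible, non-integer points to rule out tuples ending in an integer. In the third example nothing can rule out $(a,1)$ and $(a,2)$, and then both go in. The following notions make this systematic.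

## End-types and bounded certificates

Fix $k$ and $E$. We may assume $E\ne\emptyset$, since otherwise $\emptyset$ is the only emulator and Theorem B is trivial. For a linear order $X$ and $x,y\in X^k$ write
$$x\sim y\quad\text{if } (x,y)\text{ is order equivalent to an element of }E^2,$$
and say that $x,y$ are **compatible**. Let $V(X)=\{x\in X^k:x\sim x\}$ be the set of **allowed** tuples.

* $\sim$ is symmetric, because $E^2$ is closed under swapping.
* $x\sim x$ means that $x$ is order equivalent to some element of $E$. If $x\sim y$, say $(x,y)\approx(u,v)$ with $u,v\in E$, then $x\approx u$ and $y\approx v$, so $x$ and $y$ are allowed.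
* Whether $x\sim y$ depends only on the order type of the $2k$-tuple $(x,y)$. This will be called **order invariance**.

A **clique** is a set $S$ with $x\sim y$ for all $x,y\in S$ (including $x=y$). Emulators are exactly cliques, and maximal emulators are exactly maximal cliques. If $x,y$ are allowed and $x\not\sim y$, we say $x$ **kills** $y$.

Next we want to speak of tuples some of whose coordinates are at points not yet placed. Adjoin symbols $\infty_1<\dots<\infty_k$ above $D$.

**Definition (end-type).** An *end-type over $D_\beta$ of rank $r\ge1$* is an allowed tuple $t$ with coordinates in $D_\beta\cup\{\infty_1,\dots,\infty_r\}$ in which each of $\infty_1,\dots,\infty_r$ occurs. For points $x_1<\dots<x_r$ above the finite coordinates of $t$, $t(x_1,\dots,x_r)$ is the result of substituting $x_j$ for $\infty_j$; it is order equivalent to $t$, so it is allowed. For rank $1$ write $\infty=\infty_1$.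

Compatibility of two rank-$1$ end-types $e,e'$ is always evaluated with the *same* $\infty$. If $t$ has rank $2$ over $D_\gamma$, then $t(d_\gamma,\infty)$ is a rank-$1$ end-type over $D_{\gamma+1}$.

**Definition (alive).** Given a clique $S_\beta\subseteq V(D_\beta)$, an end-type $t$ over $D_\beta$ is *alive at $\beta$* if $y\sim t$ for all $y\in S_\beta$.

*Example.* Let $E=\{(0,2),(1,2)\}$. The end-types are $(p,\infty)$ and $(\infty_1,\infty_2)$. All have an infinite second coordinate, so as soon as $S_\beta$ has one element, no end-type is alive. Let $E=\{(0,1),(0,2)\}$ and $S_\beta\ni(a,b)$. Then $(p,\infty)$ with $p\ne a$ and $(\infty_1,\infty_2)$ are dead, while $(a,\infty)$ is alive, because all elements of the clique $S_\beta$ have first coordinate $a$.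

If an end-type is alive, we want a bounded reason for it that remains valid when the order is extended. For $\beta\ge1$ consider:

> $(*)_\beta$: $S_\beta\subseteq V(D_\beta)$ is a clique, and for every end-type $t$ over $D_\beta$ alive at $\beta$ there are $c\subseteq S_\beta$ and $b\in D_\beta$ such that all coordinates of elements of $c$ and all finite coordinates of $t$ are $<b$, and every $y\in V(D_\beta)$ with $y\sim s$ for all $s\in c$ satisfies $y\sim t$.

We call $(c,b)$ a *certificate* for $t$.

**Lemma 1 (transfer).** Assume $(*)_\beta$, and let $t$ be alive at $\beta$ with certificate $(c,b)$. Let $D'$ be a linear order having $D_\beta$ as an initial segment, and let $\hat t$ be obtained from $t$ by substituting increasing elements of $D'\setminus D_\beta$ for the infinite symbols. Let $y\in V(D')$ satisfy $y\sim s$ for all $s\in c$, with all coordinates of $y$ below all substituted elements. Then $y\sim\hat t$.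

**Proof.** We pull $y$ back into $D_\beta$ without changing anything that $c$ or $t$ can see. Coordinates of $y$ that are $<b$ lie in $D_\beta$; keep them. Move the coordinates $\ge b$ order-isomorphically to elements of $D_\beta$ above $b$, which is possible since $D_\beta$ has no maximum. Call the result $y'$; then $y'\approx y$, so $y'\in V(D_\beta)$. For $s\in c$ all coordinates of $s$ are $<b$, so $(y',s)\approx(y,s)$ and $y'\sim s$. By $(*)_\beta$, $y'\sim t$. Now compare $(y',t)$ with $(y,\hat t)$. The unmoved coordinates agree and are $<b$. The moved coordinates of $y'$, and the coordinates $\ge b$ of $y$, lie above all finite coordinates of $t$ and below the infinite symbols, respectively below the substituted elements. Hence $(y',t)\approx(y,\hat t)$ and $y\sim\hat t$. $\square$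

In particular, since $c\subseteq S_\beta$, Lemma 1 applies to every $y$ that is compatible with all of $S_\beta$ and lies below the substituted elements.

**Lemma 2 (the process).** Let $\beta\ge0$ and let $T\subseteq V(D_{\beta+1})$ be a clique whose coordinates are bounded by an element of $D_{\beta+1}$. There is $S_{\beta+1}\supseteq T$ satisfying $(*)_{\beta+1}$.

**Proof.** The aim is to kill every end-type that can be killed. Enumerate the countably many end-types over $D_{\beta+1}$ as $t_0,t_1,\dots$ (with repetitions if there are finitely many). Put $c_0=T$. If some $y\in V(D_{\beta+1})$ is compatible with all of $c_n$ and $y\not\sim t_n$, let $c_{n+1}=c_n\cup\{y\}$ for one such $y$; otherwise let $c_{n+1}=c_n$. Put $S_{\beta+1}=\bigcup_nc_n$, a clique.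

Let $t=t_n$ be alive at $\beta+1$. Then at step $n$ the "otherwise" case occurred, since the $y$ added in the first case would lie in $S_{\beta+1}$ and kill $t_n$. So every $y\in V(D_{\beta+1})$ compatible with $c:=c_n$ satisfies $y\sim t$. Finally, $c_n$ is $T$ plus finitely many tuples and $D_{\beta+1}$ has no maximum, so some $b\in D_{\beta+1}$ lies strictly above all coordinates of elements of $c_n$ and all finite coordinates of $t$. $\square$

**Lemma 3 (persistence).** Let $1\le\alpha<\beta$, let $S_\alpha\subseteq S_\beta$ with $S_\beta\subseteq V(D_\beta)$ a clique, and let $t$ be an end-type over $D_\alpha$. If $t$ is alive at $\beta$, it is alive at $\alpha$. If $(*)_\alpha$ holds and $t$ is alive at $\alpha$, it is alive at $\beta$.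

**Proof.** The first part is clear from $S_\alpha\subseteq S_\beta$. For the second, every $y\in S_\beta$ is compatible with $S_\alpha\subseteq S_\beta$. Apply Lemma 1 at $\alpha$ with $D'=D_\beta\cup\{\infty_1,\dots,\infty_k\}$ and $\hat t=t$. $\square$

**Lemma 4 (limits).** Let $\lambda$ be a limit, let $S_\alpha$ $(1\le\alpha<\lambda)$ be increasing with $(*)_\alpha$ for each $\alpha$, and let $S_\lambda=\bigcup_{1\le\alpha<\lambda}S_\alpha$. Then $(*)_\lambda$ holds.

**Proof.** $S_\lambda$ is an increasing union of cliques, hence a clique. Let $t$ over $D_\lambda$ be alive at $\lambda$. Its finite coordinates lie in some $D_\alpha$, $1\le\alpha<\lambda$, and $t$ is alive at $\alpha$. Take a certificate $(c,b)$ from $(*)_\alpha$. By Lemma 1 at $\alpha$, with $D'=D_\lambda\cup\{\infty_1,\dots,\infty_k\}$ and $\hat t=t$, every $y\in V(D_\lambda)$ compatible with $c$ satisfies $y\sim t$. So $(c,b)$ is a certificate at $\lambda$. $\square$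

## One moved value: two blocks suffice

Before the long recursion, here is the mechanism in miniature. It proves the part of Theorem B with $m=2$ and one moved value, and in particular MES$[2]$ with stable$\uparrow$.

Take $S_1$ from Lemma 2 with $T=\emptyset$. Let $\mathrm{Al}_1$ be the set of rank-$1$ end-types alive at $1$, and let $A_1$ be a maximal clique in $\mathrm{Al}_1$. Thus we decide which tuples $e(\cdot)$ will be in *before any point is put in for $\infty$*. Let $L_1=\{e(d_1):e\in A_1\}$. Then $S_1\cup L_1$ is a clique: for $y\in S_1$ and $e,e'\in A_1$ we have $(y,e(d_1))\approx(y,e)$ and $(e(d_1),e'(d_1))\approx(e,e')$. Its coordinates are below $(1,1,0)\in D_2$, so Lemma 2 gives $S_2\supseteq S_1\cup L_1$ with $(*)_2$. By Lemma 3, $A_1$ is a clique of end-types alive at $2$; extend it to a maximal clique $A_2$ in $\mathrm{Al}_2$, put $L_2=\{e(d_2):e\in A_2\}$, and let $S^*$ be a maximal clique in $V(D_2\cup\{d_2\})$ containing $S_2\cup L_2$.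

For $i=1,2$ and a rank-$1$ end-type $e$ over $D_i$ we claim
$$e(d_i)\in S^*\iff e\in A_i .$$
If $e\in A_i$, then $e(d_i)\in L_i\subseteq S^*$. If $e$ is not alive at $i$, some $y\in S_i\subseteq S^*$ kills $e$, hence kills $e(d_i)$. If $e$ is alive but not in $A_i$, some $e'\in A_i$ kills $e$ by maximality, and $e'(d_i)\in S^*$ kills $e(d_i)$.

Now let $e$ be over $D_1$. If $e\in A_1$ then $e\in A_2$. If $e\in A_2$, then $e$ is alive at $2$, hence at $1$, and compatible with $A_1\subseteq A_2$, so $e\in A_1$ by maximality. Therefore $e(d_1)\in S^*\iff e(d_2)\in S^*$. With $d_1\mapsto1$ and $d_2\mapsto2$ as in (1), this is invariance for one moved value.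

## Two moved values: the labels, and why counting on $\omega_1$ is not enough

The sensible next attempt is to continue this tower for all $\beta<\omega_1$, feeding $S_\beta\cup L_\beta$ into the process at each step, and to pick good points $\gamma_1<\gamma_2<\gamma_3$ afterwards. Write $\delta_i=d_{\gamma_i}$, and let $f$ be a rank-$2$ end-type over $D_{\gamma_1}$. Then $f(\delta_1,\delta_2)=e(\delta_2)$, where $e=f(\delta_1,\infty)$ is a rank-$1$ end-type over $D_{\gamma_1+1}$. By the reasoning just given, the tuple is in exactly when $f(d_{\gamma_1},\infty)\in A_{\gamma_1+1}$. So $f(\delta_1,\delta_2)$ and $f(\delta_1,\delta_3)$ agree automatically, and everything hinges on the **label**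
$$\ell_\gamma(f)=1\ \text{ if } f(d_\gamma,\infty)\in A_{\gamma+1},\qquad \ell_\gamma(f)=0\ \text{ otherwise}.$$
To match $f(\delta_1,\delta_2)$ with $f(\delta_2,\delta_3)$ we need $\ell_{\gamma_1}(f)=\ell_{\gamma_2}(f)$, and this **for all $f$ over $D_{\gamma_1}$ simultaneously**. When $k\ge3$ these $f$ carry parameters ranging over the infinite set $D_{\gamma_1}$.

For one fixed $f$ the pigeonhole principle gives uncountably many $\gamma$ with the same label. For all $f$ at once we would need $\ell_{\gamma_1}=\ell_{\gamma_2}$ on the set where $\ell_{\gamma_1}$ is defined. That has the shape of the clause $A_\alpha=A_\beta\cap\alpha$ in the definition of a subtle cardinal, and for arbitrary labelings it is false on $\omega_1$: for $\omega\le\alpha<\omega_1$ let the $A_\alpha\subseteq\omega$ be pairwise distinct, let $A_\alpha=\emptyset$ for $\alpha<\omega$, and let $C=[\omega,\omega_1)$. Then $A_\beta\cap\alpha=A_\beta\neq A_\alpha$ for all $\alpha<\beta$ in $C$. Counting alone stops here.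

The way past this point is to *build the tower so that the labels are not arbitrary*: for each fixed $f$, $\ell_\gamma(f)$ should be constant for $\gamma$ in a club $C_f$. A diagonal intersection then handles all $f$ at once. Three things can make $\ell_\gamma(f)$ vary with $\gamma$.

* The choice of the maximal clique $A_{\gamma+1}$. Remedy: fix in advance one priority order of all $f$ and build $A_{\gamma+1}$ greedily in that order.
* Compatibility of $f(d_\gamma,\infty)$ with $A_\gamma$. This is harmless: since the $A_\gamma$ increase, it can fail but never recover.
* Whether $f(d_\gamma,\infty)$ is alive at $\gamma+1$. This is the real trouble. A killer of $f(d_\gamma,\infty)$ may use points of block $B_\gamma$, and the process at another stage $\gamma'$ makes its own choices; nothing we have said provides a killer of $f(d_{\gamma'},\infty)$ there. Remedy: when block $\beta$ is opened, first copy into it, by the shift maps $\sigma_{\alpha\beta}$, every earlier tuple whose copy is compatible with $L_\beta$. If killers occur for stationarily many $\gamma$, Fodor's lemma will show that some killer is copied into all later blocks.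

We need these textbook facts about $\omega_1$. A club is a closed unbounded subset, and a set is stationary if it meets every club. Countable intersections of clubs are clubs, so if a stationary set is split into countably many pieces, one piece is stationary. The intersection of a stationary set with a club is stationary. If $X_\alpha$ $(\alpha<\omega_1)$ are clubs, the diagonal intersection $\{\gamma:\gamma\in X_\alpha\text{ for all }\alpha<\gamma\}$ is a club. **Fodor's lemma:** if $O$ is stationary and $\rho(\gamma)<\gamma$ for all $\gamma\in O$, then $\rho$ is constant on a stationary subset of $O$.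

## The recursion of length $\omega_1$, with copies

Let $F$ be the set of all rank-$2$ end-types with finite coordinates in $D$, and $F_\gamma$ the countable set of those with finite coordinates in $D_\gamma$. Since $|F|\le\aleph_1$, fix a well-order $\prec$ of $F$ in which each element has only countably many predecessors.

By recursion on $1\le\beta<\omega_1$ we define increasing sets $S_\beta$ and $A_\beta$, with $(*)_\beta$ at every stage. $\mathrm{Al}_\beta$ denotes the set of rank-$1$ end-types over $D_\beta$ alive at $\beta$.

**Step 1: $S_\beta$.** $S_1$ comes from Lemma 2 with $T=\emptyset$. For limit $\lambda$, $S_\lambda=\bigcup_{1\le\alpha<\lambda}S_\alpha$, and $(*)_\lambda$ holds by Lemma 4. For $\beta\ge1$, $S_{\beta+1}$ comes from Lemma 2 with $T=T_\beta$, defined in Step 3.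

**Step 2: $A_\beta$, the decisions about the next point.** By Lemma 3, $\mathrm{Al}_\alpha\subseteq\mathrm{Al}_\beta$ for $\alpha<\beta$, so $\bigcup_{\alpha<\beta}A_\alpha$ is a clique of elements of $\mathrm{Al}_\beta$. Let $A_\beta$ be a **maximal** clique in $\mathrm{Al}_\beta$ containing it. When $\beta=\gamma+1$ with $\gamma\ge1$ we choose $A_\beta$ by priority: start with $A_\gamma$; go through $f\in F_\gamma$ in $\prec$-order, *accepting* $f(d_\gamma,\infty)$ if and only if it is alive at $\gamma+1$ and compatible with all of $A_\gamma$ and with all $f'(d_\gamma,\infty)$ accepted before; then extend to a maximal clique. A rejected $f(d_\gamma,\infty)$ is dead at $\gamma+1$ or is killed by an element of $A_{\gamma+1}$, so it cannot enter later. Thus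
$$\ell_\gamma(f)=1\iff f(d_\gamma,\infty)\in A_{\gamma+1}\iff f(d_\gamma,\infty)\text{ was accepted}\qquad(\gamma\ge1,\ f\in F_\gamma).$$

**Step 3: $T_\beta$, the material put into block $\beta$ first ($\beta\ge1$).** Let
$$L_\beta=\{e(d_\beta):e\in A_\beta\},$$
$$K_\beta=\{\,w=\sigma_{\alpha\beta}(z):\ 1\le\alpha<\beta,\ z\in S_{\alpha+1},\ w\sim u\text{ for all }u\in L_\beta\},$$
$$T_\beta=S_\beta\cup L_\beta\cup K_\beta .$$
All these tuples are allowed, since $e(d_\beta)\approx e$ and $\sigma_{\alpha\beta}(z)\approx z$. All their coordinates are $<(\beta,\beta,0)\in D_{\beta+1}$: those of $S_\beta$ are in $D_\beta$, those of $L_\beta$ in $D_\beta\cup\{d_\beta\}$, and for $K_\beta$ this is fact 4 of the tower. So Lemma 2 applies as soon as $T_\beta$ is a clique.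

**Lemma 5.** $T_\beta$ is a clique.

**Proof.** We go through the pairs of parts.

*$S_\beta$ and $L_\beta$.* $S_\beta$ is a clique. For $y\in S_\beta$ and $e,e'\in A_\beta$: $e$ is alive at $\beta$ and $(y,e(d_\beta))\approx(y,e)$, so $y\sim e(d_\beta)$; and $(e(d_\beta),e'(d_\beta))\approx(e,e')$, so $e(d_\beta)\sim e'(d_\beta)$.

*$K_\beta$ versus $L_\beta$.* Compatible by the definition of $K_\beta$.

*$K_\beta$ versus $S_\beta$.* Let $w=\sigma_{\alpha\beta}(z)$ with $z\in S_{\alpha+1}$, and let $y\in S_\beta$. If $z\in D_\alpha^k$, then $w=z\in S_{\alpha+1}\subseteq S_\beta$, so $w\sim y$. Otherwise replace the coordinates of $z$ in $B_\alpha$ by infinite symbols, in increasing order. This gives an end-type $t$ over $D_\alpha$. It is alive at $\alpha$: for $s\in S_\alpha\subseteq S_{\alpha+1}$ we have $s\sim z$ and $(s,t)\approx(s,z)$. The tuple $w$ arises from $t$ by substituting elements of $B_\beta$, which lie above all coordinates of $y\in D_\beta^k$. Since $y$ is compatible with $S_\alpha\subseteq S_\beta$, Lemma 1 at $\alpha$ with $D'=D_{\beta+1}$ gives $y\sim w$.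

*$K_\beta$ versus $K_\beta$.* Let $w=\sigma_{\alpha\beta}(z)$ and $w'=\sigma_{\alpha'\beta}(z')$ be in $K_\beta$ with $\alpha\le\alpha'$. If $\alpha=\alpha'$, then $z\sim z'$ since both are in $S_{\alpha+1}$, and $w\sim w'$ since $\sigma_{\alpha\beta}$ preserves order. Let $\alpha<\alpha'$. The idea is that $z$ was already copied into block $\alpha'$. Put $u=\sigma_{\alpha\alpha'}(z)$, so $\sigma_{\alpha'\beta}(u)=w$. For $e\in A_{\alpha'}\subseteq A_\beta$ we have $w\sim e(d_\beta)$. The map $\sigma_{\alpha'\beta}$ fixes the finite coordinates of $e$, which lie in $D_{\alpha'}$, so it sends $(u,e(d_{\alpha'}))$ to $(w,e(d_\beta))$. Hence $u\sim e(d_{\alpha'})$. As $e\in A_{\alpha'}$ was arbitrary, $u\in K_{\alpha'}\subseteq S_{\alpha'+1}$. Now $u,z'\in S_{\alpha'+1}$ gives $u\sim z'$, and applying $\sigma_{\alpha'\beta}$ gives $w\sim w'$. $\square$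

So the recursion runs through all $\beta<\omega_1$, and
$$S_\beta\cup L_\beta\cup K_\beta\subseteq S_{\beta+1}\qquad(\beta\ge1). \tag{2}$$
Put $A=\bigcup_{1\le\beta<\omega_1}A_\beta$. The next lemma says that the decisions are never revised.

**Lemma 6.** If $e\in A$ has its finite coordinates in $D_\beta$, $\beta\ge1$, then $e\in A_\beta$.

**Proof.** Let $e\in A_\alpha$. If $\alpha\le\beta$ this is clear. If $\alpha>\beta$, then $e$ is compatible with $S_\alpha\supseteq S_\beta$, so $e\in\mathrm{Al}_\beta$, and $e$ is compatible with $A_\beta\subseteq A_\alpha$. Maximality of $A_\beta$ gives $e\in A_\beta$. $\square$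

## Killers that recur are copied forever

The copies were introduced for the following statement about the set of stages where $f$ is dead.

**Lemma 7.** For $f\in F$ let $O_f$ be the set of $\gamma\ge1$ such that $f\in F_\gamma$ and $f(d_\gamma,\infty)$ is not alive at $\gamma+1$. Then $O_f$ is either nonstationary in $\omega_1$ or contains a final segment of $\omega_1$.

**Proof.** Suppose $O_f$ is stationary.

**Step 1: make the killers look alike.** For each limit $\gamma\in O_f$ choose $y_\gamma\in S_{\gamma+1}$ with $y_\gamma\not\sim f(d_\gamma,\infty)$, and let $I_\gamma=\{i:(y_\gamma)_i\in D_\gamma\}$. As $\gamma$ is a limit, the coordinates indexed by $I_\gamma$ lie in $D_{\rho(\gamma)}$ for some $\rho(\gamma)<\gamma$. By Fodor's lemma $\rho$ is constant on a stationary set, say with value $\rho$. There are countably many possibilities for the set $I_\gamma$, the values $(y_\gamma)_i\in D_\rho$ for $i\in I_\gamma$, and the order type of the tuple $(d_\gamma,((y_\gamma)_i)_{i\notin I_\gamma})$. Hence there is a stationary $O'\subseteq O_f$ on which all three are constant. Write $I$ for the constant value of $I_\gamma$.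

Fix $\gamma_0\in O'$, and for $\gamma>\gamma_0$ let $v_\gamma=\sigma_{\gamma_0\gamma}(y_{\gamma_0})$ be the copy of the first killer.

**Step 2: the copy is compatible with $L_\gamma$ for every $\gamma>\gamma_0$.** Suppose $v_{\gamma_1}\not\sim e(d_{\gamma_1})$ for some $\gamma_1>\gamma_0$ and $e\in A_{\gamma_1}$. Choose $\gamma\in O'$ with $\gamma>\gamma_1$. We claim
$$(y_\gamma,e(d_\gamma))\approx(v_{\gamma_1},e(d_{\gamma_1})).$$

* The coordinates in $I$ coincide: $\sigma_{\gamma_0\gamma_1}$ fixes the coordinates of $y_{\gamma_0}$ in $D_{\gamma_0}$, and these are the same for $y_{\gamma_0}$ and $y_\gamma$.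
* The finite coordinates of $e$ are the same on both sides and lie in $D_{\gamma_1}$. The coordinates in $I$ also lie in $D_{\gamma_0}\subseteq D_{\gamma_1}$.
* The remaining coordinates of $y_\gamma$, together with $d_\gamma$, lie in $B_\gamma$; those of $v_{\gamma_1}$, together with $d_{\gamma_1}$, lie in $B_{\gamma_1}$. Both groups lie above $D_{\gamma_1}$. The order type of $(d_\gamma,((y_\gamma)_i)_{i\notin I})$ is that of $(d_{\gamma_0},((y_{\gamma_0})_i)_{i\notin I})$ by the choice of $O'$, and this is that of its image $(d_{\gamma_1},((v_{\gamma_1})_i)_{i\notin I})$ under $\sigma_{\gamma_0\gamma_1}$.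

So $y_\gamma\not\sim e(d_\gamma)$. But $y_\gamma\in S_{\gamma+1}$, and $e\in A_{\gamma_1}\subseteq A_\gamma$ gives $e(d_\gamma)\in L_\gamma\subseteq S_{\gamma+1}$. This contradicts that $S_{\gamma+1}$ is a clique.

**Step 3: the copy kills.** By Step 2 and the definition of $K_\gamma$, $v_\gamma\in K_\gamma\subseteq S_{\gamma+1}$ for every $\gamma>\gamma_0$. The finite coordinates of $f$ lie in $D_{\gamma_0}$, so the order-preserving map $\sigma_{\gamma_0\gamma}$, extended by $\infty\mapsto\infty$, sends $(y_{\gamma_0},f(d_{\gamma_0},\infty))$ to $(v_\gamma,f(d_\gamma,\infty))$. Hence $v_\gamma\not\sim f(d_\gamma,\infty)$, that is, $\gamma\in O_f$. Thus $O_f\supseteq(\gamma_0,\omega_1)$. $\square$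

## Labels constant on clubs

**Lemma 8.** For each $f\in F$ there is a club $C_f\subseteq\omega_1$ such that $f\in F_\gamma$ for all $\gamma\in C_f$ and $\ell_\gamma(f)$ is constant for $\gamma\in C_f$.

**Proof.** By induction on $\prec$. Let $C'$ be the intersection of the countably many clubs $C_{f'}$, $f'\prec f$, with the final segment of all $\gamma\ge1$ such that $f\in F_\gamma$. It is a club. For $\gamma\in C'$ every $f'\prec f$ is in $F_\gamma$, and the set $P=\{f'\prec f:\ell_\gamma(f')=1\}$ does not depend on $\gamma$. By the acceptance rule, for $\gamma\in C'$ we have $\ell_\gamma(f)=1$ if and only if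

1. $f(d_\gamma,\infty)$ is alive at $\gamma+1$;
2. $f(d_\gamma,\infty)\sim e$ for all $e\in A_\gamma$;
3. $f(d_\gamma,\infty)\sim f'(d_\gamma,\infty)$ for all $f'\in P$.

Condition 3 does not depend on $\gamma\in C'$: the order type of $(f(d_\gamma,\infty),f'(d_\gamma,\infty))$ is the same for all $\gamma$ with $f,f'\in F_\gamma$.

Condition 2 is constant on a final segment of $C'$. For suppose it fails at $\gamma_0\in C'$, witnessed by $e\in A_{\gamma_0}$. For $\gamma>\gamma_0$ we have $e\in A_\gamma$ and $(f(d_\gamma,\infty),e)\approx(f(d_{\gamma_0},\infty),e)$, because all finite coordinates of $e$ and $f$ lie in $D_{\gamma_0}$. So it fails at every $\gamma>\gamma_0$.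

Condition 1 fails exactly on $O_f$. By Lemma 7, either $O_f$ misses a club or it contains a final segment; so condition 1 is constant on a club.

Intersecting these clubs with $C'$ gives $C_f$. $\square$

Now we take care of all $f$ at once. Let $C$ be the set of limit $\gamma<\omega_1$ such that $\gamma\in\bigcap_{f\in F_\alpha}C_f$ for all $\alpha<\gamma$. Each $F_\alpha$ is countable, so this is a diagonal intersection of clubs, restricted to limits; hence $C$ is a club. For limit $\gamma$, $F_\gamma=\bigcup_{\alpha<\gamma}F_\alpha$. Therefore
$$\gamma\in C,\ f\in F_\gamma\ \Longrightarrow\ \gamma\in C_f. \tag{3}$$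

This is the coherence that counting could not give: for any two elements $\gamma<\gamma'$ of $C$, the labels $\ell_\gamma$ and $\ell_{\gamma'}$ agree on $F_\gamma$.

## Choosing the integers: proof of Theorem B

**Step 1: choose $\gamma_1<\dots<\gamma_m$.** This step prepares part (ii). For $1\le r\le k$ let $G_r$ be the finite set of rank-$r$ end-types with no finite coordinates. For $2\le r\le k$ color the $(r-1)$-element subsets $\gamma_1'<\dots<\gamma_{r-1}'$ of $C$ by
$$\{g\in G_r:\ g(d_{\gamma_1'},\dots,d_{\gamma_{r-1}'},\infty)\in A\}.$$
There are finitely many colors. Applying Ramsey's theorem successively for $r=2,\dots,k$ inside a countably infinite subset of $C$, we get an infinite $H\subseteq C$ homogeneous for all these colorings. Choose $\gamma_1<\dots<\gamma_m$ in $H$ and write $\delta_i=d_{\gamma_i}$.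

**Step 2: the maximal clique.** Let $M=D_{\gamma_m}\cup\{\delta_m\}$. The set $S_{\gamma_m}\cup L_{\gamma_m}\subseteq V(M)$ is a clique by Lemma 5. Let $S^*$ be a maximal clique in $V(M)$ containing it. Then
$$S_{\gamma_i}\cup L_{\gamma_i}\subseteq S^*\qquad(1\le i\le m), \tag{4}$$
since for $i<m$ the left side is contained in $S_{\gamma_i+1}\subseteq S_{\gamma_m}$ by (2).

**Step 3: one substituted point.** The purpose is to express membership in $S^*$ through $A$.

**Lemma 9.** Let $e$ be a rank-$1$ end-type over $D_{\gamma_i}$. Then $e(\delta_i)\in S^*\iff e\in A$.

**Proof.** If $e\in A$, then $e\in A_{\gamma_i}$ by Lemma 6, so $e(\delta_i)\in L_{\gamma_i}\subseteq S^*$. Let $e\notin A$. If $e$ is not alive at $\gamma_i$, some $y\in S_{\gamma_i}\subseteq S^*$ has $y\not\sim e$, and $(y,e(\delta_i))\approx(y,e)$, so $y$ kills $e(\delta_i)$. Otherwise $e\in\mathrm{Al}_{\gamma_i}\setminus A_{\gamma_i}$, and by maximality of $A_{\gamma_i}$ some $e'\in A_{\gamma_i}$ has $e'\not\sim e$. Then $e'(\delta_i)\in L_{\gamma_i}\subseteq S^*$ kills $e(\delta_i)$. In both cases $e(\delta_i)\notin S^*$. $\square$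

**Step 4: two substituted points.**

**Lemma 10.** Let $i<j$ and $f\in F_{\gamma_i}$. Then $f(\delta_i,\delta_j)\in S^*\iff\ell_{\gamma_i}(f)=1$. Consequently, if $i<j$, $i'<j'$ and $f\in F_{\gamma_i}\cap F_{\gamma_{i'}}$, then $f(\delta_i,\delta_j)\in S^*\iff f(\delta_{i'},\delta_{j'})\in S^*$.

**Proof.** Let $e=f(\delta_i,\infty)$, a rank-$1$ end-type over $D_{\gamma_i+1}\subseteq D_{\gamma_j}$; then $f(\delta_i,\delta_j)=e(\delta_j)$. By Lemma 9 at $\delta_j$ and Lemma 6,
$$f(\delta_i,\delta_j)\in S^*\iff e\in A\iff e\in A_{\gamma_i+1}\iff\ell_{\gamma_i}(f)=1 .$$
For the consequence, (3) gives $\gamma_i,\gamma_{i'}\in C_f$, so $\ell_{\gamma_i}(f)=\ell_{\gamma_{i'}}(f)$ by Lemma 8. $\square$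

**Step 5: transport to the rationals and check shift pairs.** Let $S$ be the image of $S^*$ under the isomorphism (1). It is a maximal clique in $V(Q[0,m])$, that is, a maximal emulator of $E$ in $Q[0,m]^k$.

Let $(x,y)$ be a shift pair with moved set $J$ satisfying (i) or (ii). We may assume $J\ne\emptyset$. Since $x\approx y$, both are allowed or neither is; in the latter case neither is in $S$. So let both be allowed, and pull them back to $M$. The unmoved coordinates lie strictly below all the moved values of $x$ and of $y$. Hence, if $\delta_i$ and $\delta_{i'}$ are the smallest moved points of $x$ and $y$, the unmoved coordinates lie in $D_{\gamma_i}\cap D_{\gamma_{i'}}$.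

* *One moved value.* Replace the coordinates in $J$ by $\infty$. The pulled-back tuples are $e(\delta_i)$ and $e(\delta_{i'})$ for one rank-$1$ end-type $e$ over both $D_{\gamma_i}$ and $D_{\gamma_{i'}}$. By Lemma 9, each is in $S^*$ if and only if $e\in A$.
* *Two moved values.* Replace the smaller moved value by $\infty_1$ and the larger by $\infty_2$. Since $(x_i)_{i\in J}\approx(y_i)_{i\in J}$, the same $f$ results from $x$ and $y$. The tuples are $f(\delta_i,\delta_j)$ and $f(\delta_{i'},\delta_{j'})$ with $f\in F_{\gamma_i}\cap F_{\gamma_{i'}}$. Apply Lemma 10.
* *$J=\{1,\dots,k\}$ and $r\ge2$ moved values.* The tuples are $g(\delta_{i_1},\dots,\delta_{i_r})$ and $g(\delta_{i_1'},\dots,\delta_{i_r'})$ with one $g\in G_r$. Here $g(\delta_{i_1},\dots,\delta_{i_{r-1}},\infty)$ is a rank-$1$ end-type over $D_{\gamma_{i_{r-1}}+1}\subseteq D_{\gamma_{i_r}}$. By Lemma 9 the first tuple is in $S^*$ if and only if $g(\delta_{i_1},\dots,\delta_{i_{r-1}},\infty)\in A$, and similarly for the second with primes. These two conditions agree, because $H$ is homogeneous.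

This proves Theorem B, and hence Theorem A. $\blacksquare$

## Full stability in dimension three, part of it in every dimension, and ZF

**Corollary C (ZFC).** For every $m\ge1$ and every $E\subseteq\mathbb Q^3$ there is a maximal emulator $S\subseteq Q[0,m]^3$ of $E$ with $x\in S\leftrightarrow y\in S$ for **all** shift pairs $(x,y)$: any number $m$ of distinguished points, and any positions and order of the moved coordinates.

**Proof.** If $|J|\le2$ there are at most two moved values, so (i) applies. If $|J|=3$, then $J=\{1,2,3\}$ and (ii) applies. $\square$

**Corollary D (ZFC).** For every $k$, every $E\subseteq Q[0,k]^k$ has a maximal emulator (in $Q[0,k]^k$) satisfying all instances of stable$\uparrow$ with $i\ge k-2$ or $i=0$.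

**Proof.** Apply Theorem B with $m=k$. Instances with $i\ge k-2$ move at most two coordinates, and instances with $i=0$ move all of them. $\square$

**Corollary E.** MES$[3]$ with stable$\uparrow$ is already a theorem of ZF, and so are Corollaries C and D for finite $E$.

**Proof.** Argue in ZF. Let $E$ be finite. A finite set of tuples of rationals belongs to the constructible universe $L$. Since $L$ satisfies ZFC, there is $S\in L$ as required in the sense of $L$. It remains to see that $S$ is as required in $V$. A subset of a clique is a clique, so a clique is maximal if and only if no single tuple can be added. Hence "$S$ is a maximal emulator of $E$ with the stated invariance" says: every two elements of $S$ are compatible; every tuple of rationals of the given interval outside $S$ is not allowed or is killed by an element of $S$; and the invariance holds for all relevant pairs of tuples. All quantifiers range over rationals (or finite sets), which are the same in $L$ and $V$. So the property is arithmetical in $S$ and absolute between $L$ and $V$. $\square$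

## The strict inequality cannot be dropped

In stable$\uparrow$ the moved integers must be *strictly* greater than the parameters. Let $k=3$ and $E=\{(0,0,0),(1,1,1)\}$. The allowed tuples are the $(a,a,a)$. Any two of them are compatible, since $E^2$ realizes the cases $a=b$, $a<b$ and $a>b$. So the only maximal emulator in $Q[0,3]^3$ is the whole diagonal. It contains $(1,1,1)$ but not $(1,1,2)$, so invariance under moving the last coordinate from $1$ to $2$ with parameters $1,1$ fails.

No claim is made about invariance, for $k\ge4$, under moving three or more distinct integer values in the presence of parameters.
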